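\title{Forests minimize the probability of connectivity among bridge-addable classes of graphs}

\begin{abstract}
A class of graphs is bridge-addable if adding an edge between two components of a member always gives a member. We prove that, for every $n$, a uniformly random graph on $\{1,\dots,n\}$ from a bridge-addable class is connected with probability at least that of a uniformly random forest, and that for $n\ge2$ equality holds only when the members on these vertices are exactly the forests. The main step is that the uniform spanning tree of $K_n$ stochastically dominates the uniform forest. We prove this by constructing a nonnegative flow that carries forests to trees one edge at a time. The method also gives a sharp weighted version.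
\end{abstract}

\section{Introduction}

All graphs are finite and simple. For a class $\mathcal G$ of graphs, closed under isomorphism, let $\mathcal G_n$ be the set of its members with vertex set $[n]=\{1,\dots,n\}$, and write $R_n\in_u\mathcal G$ when $R_n$ is uniformly distributed on $\mathcal G_n\ne\emptyset$. The class $\mathcal G$ is \emph{bridge-addable} if $G+uv\in\mathcal G$ whenever $G\in\mathcal G$ and $u,v$ lie in different components of $G$. The new edge lies on no cycle, so the class $\mathcal F$ of forests, the triangle-free graphs and the planar graphs are all bridge-addable.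

Bridge-addability makes every disconnected member produce connected members, so it should keep the probability of connectivity from being small. (Without it there is no bound: take the edgeless graphs.) Which class is the worst? The edgeless graph is the farthest from being connected, and the smallest bridge-addable family on $[n]$ that contains it is $\mathcal F_n$. For $n=3$ this family is extremal. There are $7$ forests on $[3]$, of which $3$ are trees. If $\mathcal G_3$ contains the edgeless graph, it contains all forests, and the probability of connectivity is $3/7$ without the triangle and $4/8$ with it. Otherwise its disconnected members are $j\le3$ one-edge graphs, each of which forces the two paths through its edge; for $j=0,1,2,3$ the probability is at least $1,\ 2/3,\ 3/5,\ 1/2$.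

The conjecture posed in \cite{notes} is that forests are always extremal: if $\mathcal G$ is bridge-addable, $R_n\in_u\mathcal G$ and $F_n\in_u\mathcal F$, then $R_n$ is at least as likely to be connected as $F_n$, for every $n\ge1$ with $\mathcal G_n\neq\emptyset$. Three known facts place it in context. For every bridge-addable class, $\mathbb P(R_n\text{ is connected})>1/\mathrm e$. Since $|\mathcal F_n|\sim \mathrm e^{1/2}n^{n-2}$, we have $\mathbb P(F_n\text{ is connected})\sim \mathrm e^{-1/2}$. And Chapuy and Perarnau proved that $\mathbb P(R_n\text{ is connected})\ge \mathrm e^{-1/2+o(1)}$ for every bridge-addable class. We prove the conjecture. The proof uses none of these facts, no asymptotics, and not the closure of $\mathcal G$ under isomorphism.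

\begin{theorem}\label{thm:main}
Let $\mathcal G$ be bridge-addable, let $n\ge1$ and $\mathcal G_n\ne\emptyset$, and let $R_n\in_u\mathcal G$ and $F_n\in_u\mathcal F$. Then
\[
\mathbb P(R_n\text{ is connected})\ge\mathbb P(F_n\text{ is connected}).
\]
For $n\ge2$, equality holds if and only if $\mathcal G_n=\mathcal F_n$.
\end{theorem}

The heart of the matter is a statement about forests. For $F\in\mathcal F_n$ let $\kappa(F)$ be the number of components and $e(F)=n-\kappa(F)$ the number of edges, and let $\mathcal F_{n,k}=\{F\in\mathcal F_n:\kappa(F)=k\}$, the \emph{$k$-th level}. Thus $\mathcal F_{n,1}$ is the set of trees, and $|\mathcal F_{n,1}|=n^{n-2}$ by Cayley's formula. Write $F\lessdot F'$ if $F'=F+e$ with $e$ joining two components of $F$. A function $f:\mathcal F_n\to[0,\infty)$ is \emph{increasing} if $F\lessdot F'$ implies $f(F)\le f(F')$; equivalently, $f$ is monotone under inclusion of edge sets. A random forest $Y$ \emph{stochastically dominates} a random forest $X$ if $\mathbb E f(Y)\ge\mathbb E f(X)$ for all increasing $f$.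

\begin{theorem}\label{thm:dom}
Let $n\ge2$ and let $f:\mathcal F_n\to[0,\infty)$ be increasing.
\begin{enumerate}
\item[(a)] If $0<x\le n/2$, then
\[
\frac1{|\mathcal F_{n,1}|}\sum_{T\in\mathcal F_{n,1}}f(T)\ \ge\ \frac{\sum_{F\in\mathcal F_n}x^{\kappa(F)}f(F)}{\sum_{F\in\mathcal F_n}x^{\kappa(F)}} .
\]
\item[(b)] If $1\le k\le n/2+1$, then
\[
\frac1{|\mathcal F_{n,1}|}\sum_{T\in\mathcal F_{n,1}}f(T)\ \ge\ \frac1{|\mathcal F_{n,k}|}\sum_{F\in\mathcal F_{n,k}}f(F).
\]
\end{enumerate}
\end{theorem}

In words, the uniform spanning tree of $K_n$ stochastically dominates the random forest with law proportional to $x^{\kappa(F)}$, and the uniform forest with exactly $k$ components. The case $x=1$ of (a) is the uniform forest. If $\mathcal G_n$ consists of forests, this case with $f=\mathbf 1_{\mathcal G_n}$ reads $|\mathcal G_n\cap\mathcal F_{n,1}|/n^{n-2}\ge|\mathcal G_n|/|\mathcal F_n|$, which is the inequality of Theorem~\ref{thm:main}. Other values of $x$ give a weighted version.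

\begin{theorem}\label{thm:weighted}
Let $n\ge2$ and $\lambda\ge2/n$. Let $\omega\ge0$ be a weight on the graphs on $[n]$, not identically $0$, with $\omega(G+uv)\ge\lambda\,\omega(G)$ whenever $u,v$ lie in different components of $G$. If $\mathbb P(R=G)$ is proportional to $\omega(G)$, then
\[
\mathbb P(R\text{ is connected})\ \ge\ \frac{\lambda^{n-1}n^{n-2}}{\sum_{F\in\mathcal F_n}\lambda^{e(F)}} .
\]
Equality holds for $\omega(G)=\lambda^{e(G)}\mathbf 1[G\text{ is a forest}]$, so the bound is sharp.
\end{theorem}

Section~\ref{sec:flows} turns Theorem~\ref{thm:dom} into the construction of a flow and isolates the hard step, from two-component forests to trees (Proposition~\ref{prop:two}). Section~\ref{sec:levels} iterates this step through all levels, Section~\ref{sec:rooted} proves it, and Section~\ref{sec:cores} passes from forests to graphs.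

\section{Flows from forests to trees}\label{sec:flows}

Place a mass $w(F)$ on each forest, and move mass upward by adding edges until all of it sits on trees. An increasing function only gains along the way. If every tree ends with the same mass, the average of $f$ over trees is at least its $w$-average. A \emph{flow} is a family of numbers $q(F,F')\ge0$ indexed by the pairs $F\lessdot F'$; put $\operatorname{out}(F)=\sum_{F'}q(F,F')$ and $\operatorname{in}(F')=\sum_Fq(F,F')$.

\begin{lemma}\label{lem:flow}
Let $w:\mathcal F_n\to[0,\infty)$ be not identically $0$, and let $q$ be a flow on $\mathcal F_n$ such that $\operatorname{out}(F)=w(F)+\operatorname{in}(F)$ for every $F$ that is not a tree, and $w(T)+\operatorname{in}(T)$ has the same value $\Gamma$ for all trees $T$. Then every increasing $f$ satisfies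
\begin{equation}\label{eq:flow}
\frac1{|\mathcal F_{n,1}|}\sum_{T\in\mathcal F_{n,1}}f(T)\ \ge\ \frac{\sum_Fw(F)f(F)}{\sum_Fw(F)} .
\end{equation}
If $q(F,F')>0$ for all pairs $F\lessdot F'$ and equality holds in \eqref{eq:flow}, then $f$ is constant.
\end{lemma}

\begin{proof}
Trees have no outflow, so $\operatorname{in}(F)-\operatorname{out}(F)$ equals $\Gamma-w(F)$ for trees and $-w(F)$ for other forests. Hence
\[
\sum_{F\lessdot F'}q(F,F')\big(f(F')-f(F)\big)=\sum_Ff(F)\big(\operatorname{in}(F)-\operatorname{out}(F)\big)=\Gamma\sum_Tf(T)-\sum_Fw(F)f(F).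
\]
For $f\equiv1$ this gives $\Gamma\,|\mathcal F_{n,1}|=\sum_Fw(F)$. For increasing $f$ the left side is nonnegative, which is \eqref{eq:flow}. If all $q(F,F')$ are positive and equality holds, then $f(F)=f(F')$ whenever $F\lessdot F'$; deleting edges one at a time, $f(F)$ equals the value of $f$ at the edgeless forest.
\end{proof}

For $n=3$ and $w\equiv1$, spreading mass evenly works: the edgeless forest sends $\frac13$ to each one-edge forest, which then holds $\frac43$ and sends $\frac23$ to each of two paths, and every path ends with $1+\frac23+\frac23=\frac73$. The first case where even spreading fails is $n=4$.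

\begin{example}\label{ex:four}
Let $n=4$ and $w\equiv1$. The levels $k=4,3,2,1$ have $1,6,15,16$ forests. Even spreading gives each one-edge forest $\frac76$; it sends $\frac7{30}$ along each of the $5$ remaining edges, so each two-edge forest holds $1+\frac{14}{30}=\frac{22}{15}$. It remains to move equal masses on $\mathcal F_{4,2}$ to equal masses on $\mathcal F_{4,1}$. Scale so that each of the $15$ forests must send $16$ and each of the $16$ trees must receive $15$. A forest with component sizes $2,2$ extends to four paths. A forest with sizes $3,1$ extends to one star and two paths. A star arises from three forests of type $3,1$; a path arises from two of type $3,1$ and one of type $2,2$. Even spreading gives a star $3\cdot\frac{16}3=16$ and a path $2\cdot\frac{16}3+4=\frac{44}3$. To correct this, let type $2,2$ send $4$ to each path, and let type $3,1$ send $5$ to the star and $\frac{11}2$ to each path. Now a star receives $15$ and a path receives $2\cdot\frac{11}2+4=15$. After rescaling, every tree ends with $1+\frac{15}{16}\cdot\frac{22}{15}=\frac{38}{16}$,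 and Lemma~\ref{lem:flow} gives Theorem~\ref{thm:dom}(a) for $n=4$, $x=1$.
\end{example}

In general the amount sent along $F\lessdot T$ must depend on the shape of $T$. One flow into trees is free: $q\equiv1$ has outflow $ss'$ from a forest with component sizes $s,s'$ and constant inflow. Its outflow is far from constant, so we need a second flow with constant inflow whose outflow makes up the difference to $(s+s')^2$.

\begin{proposition}\label{prop:two}
Let $X$ be a set with $|X|=h\ge2$ and let $a,b\ge0$. There are numbers $q(F,T)\ge a$, indexed by the pairs $F\lessdot T$ with $F$ a two-component forest on $X$ and $T$ a tree on $X$, such that for every $F$, with component sizes $s,s'$, and every $T$,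
\[
\sum_Tq(F,T)=a\,ss'+b\,(s^2+s'^2-ss'),\qquad \sum_Fq(F,T)=(h-1)\Big(a+\frac{bh}2\Big).
\]
\end{proposition}

For $h=4$, subtracting $3$ from the values $4,5,\frac{11}2$ in Example~\ref{ex:four} gives such numbers for $(a,b)=(0,1)$: the outflows are $4$ and $7$, the inflow is $6$. For any $h$, the choice $(a,b)=(3,1)$ makes the outflow the constant $h^2$ and the inflow $(h-1)(h+6)/2$, so
\[
\frac{|\mathcal F_{h,2}|}{|\mathcal F_{h,1}|}=\frac{(h-1)(h+6)}{2h^2}\longrightarrow\frac12 .
\]
Compare this with double counting in a bridge-addable class: a two-component member has at least $n-1$ edges that connect it, and a connected member has at most $n-1$ bridges, so two-component members are at most as numerous as connected ones. That bound loses a factor tending to $2$, which the second flow recovers.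

\section{Iterating through the levels}\label{sec:levels}

We prove Theorem~\ref{thm:dom} from Proposition~\ref{prop:two}. Adding an edge to a forest merges two components and leaves the rest alone, so Proposition~\ref{prop:two} can be applied on the union of the two components. What a forest must send is its own mass plus what it receives, and this is no longer constant on a level. We therefore need a family of mass distributions that is closed under one step. Let
\[
\sigma(F)=\sum_{C}|C|^2 ,
\]
summed over the components $C$ of $F$. We shall see that both the outflow and the inflow are of the form $\mu+\ell\,\sigma(F)$. On trees $\sigma=n^2$, so such an expression is constant there, as Lemma~\ref{lem:flow} requires.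

\subsection*{One step}
Fix $2\le k\le n$ and $a,b\ge0$, and put $y=a-b$. For $F\in\mathcal F_{n,k}$ and $F'=F+e$, where $e$ joins the components $C,C'$ of $F$, let $q_{a,b}(F,F')=q\big(F[C\cup C'],F'[C\cup C']\big)\ge a$, with $q$ from Proposition~\ref{prop:two} for $X=C\cup C'$. Each component lies in $k-1$ unordered pairs, and $\sum_{\{C,C'\}}|C||C'|=(n^2-\sigma(F))/2$. Hence
\begin{equation}\label{eq:out}
\sum_{F'}q_{a,b}(F,F')=\sum_{\{C,C'\}}\big[b(|C|^2+|C'|^2)+y|C||C'|\big]=\frac{yn^2}2+\Big(b(k-1)-\frac y2\Big)\sigma(F).
\end{equation}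
For $F'\in\mathcal F_{n,k-1}$, group the forests $F=F'-e$ by the component of $F'$ that contains $e$; this component is the set $X$. A component of size $c$ contributes $(c-1)(a+bc/2)$, which is also correct for $c=1$. Since $\sum(c-1)=n-k+1$ and $\sum c(c-1)=\sigma(F')-n$,
\begin{equation}\label{eq:in}
\sum_Fq_{a,b}(F,F')=a(n-k+1)-\frac{bn}2+\frac b2\sigma(F')=y(n-k+1)+b\Big(\frac n2-k+1\Big)+\frac b2\sigma(F').
\end{equation}

\subsection*{The recursion}
We treat both parts of the theorem at once. In case (a) let $k_0=n$, $\delta=1$ and $0<x\le n/2$. In case (b) let $k_0\le n/2+1$ be the prescribed number of components, $\delta=0$ and $x=1$. Let $w(F)=x^{k_0-1}$ on level $k_0$, $w(F)=\delta x^{k-1}$ on the levels $k<k_0$, and $w(F)=0$ on the levels $k>k_0$. Thus $w=x^{\kappa-1}$ in case (a) and $w=\mathbf 1_{\mathcal F_{n,k_0}}$ in case (b), and \eqref{eq:flow} is the claimed inequality. We want the mass that passes through $F\in\mathcal F_{n,k}$ to be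
\[
M_k(F)=x^{k-1}\big(\mu_k+\ell_k\,\sigma(F)\big).
\]
Put $\mu_{k_0}=1$, $\ell_{k_0}=0$, and for $k=k_0,k_0-1,\dots,2$ put
\begin{gather}
y_k=\frac{2\mu_k}{n^2},\qquad b_k=\frac{\ell_k+\mu_k/n^2}{k-1},\qquad a_k=b_k+y_k,\label{eq:ab}\\
\mu_{k-1}=\delta+x\Big[y_k(n-k+1)+b_k\Big(\frac n2-k+1\Big)\Big],\qquad \ell_{k-1}=\frac{xb_k}2 .\label{eq:rec}
\end{gather}
The choice \eqref{eq:ab} makes the right side of \eqref{eq:out} equal to $\mu_k+\ell_k\sigma(F)$, and \eqref{eq:rec} adds the new mass to \eqref{eq:in}. The difficulty is that Proposition~\ref{prop:two} needs $a_k,b_k\ge0$, while the term $b_k(\frac n2-k+1)$ is negative for $k-1>n/2$. The hypotheses on $x$ and on $k_0$ are used only here.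

\begin{lemma}\label{lem:positive}
In both cases $\mu_k>0$ and $\ell_k\ge0$ for $1\le k\le k_0$. Hence $b_k>0$ and $a_k>0$ for $2\le k\le k_0$.
\end{lemma}

\begin{proof}
If $k-1\le n/2$, $\mu_k>0$ and $\ell_k\ge0$, then $y_k,b_k>0$, the bracket in \eqref{eq:rec} is positive, and so $\mu_{k-1}>0$ and $\ell_{k-1}\ge0$. In case (b) every $k\le k_0$ satisfies $k-1\le n/2$, and we are done. In case (a) it remains to reach the smallest $k>n/2$. We show by downward induction that
\[
0<\mu_k\le2,\qquad 0\le\ell_k\le\frac2{n^2}\qquad\text{for }\ \frac n2<k\le n .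
\]
This holds for $k=n$. Suppose that it holds for $k$ and that $k-1>n/2$. Then $0<b_k\le\frac{4/n^2}{k-1}\le 8/n^3$, so $0\le\ell_{k-1}\le\frac n4\cdot\frac8{n^3}=\frac2{n^2}$. Dropping the negative term in \eqref{eq:rec} and using $n-k+1\le n/2$, we get $\mu_{k-1}\le1+\frac n2\cdot\frac4{n^2}\cdot\frac n2=2$. For the lower bound,
\[
b_k\Big(k-1-\frac n2\Big)\le b_k(k-1)=\ell_k+\frac{\mu_k}{n^2}\le\ell_k+y_k(n-k+1),
\]
so $\mu_{k-1}\ge1-x\ell_k\ge1-\frac1n>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dom}]
For $F\lessdot F'$ with $k=\kappa(F)$ put $q(F,F')=x^{k-1}q_{a_k,b_k}(F,F')$ if $k\le k_0$, which is allowed by Lemma~\ref{lem:positive}, and $q(F,F')=0$ if $k>k_0$. By \eqref{eq:out} and \eqref{eq:ab}, $\operatorname{out}(F)=M_k(F)$ on level $k$ for $2\le k\le k_0$. By \eqref{eq:in} and \eqref{eq:rec}, $\operatorname{in}(F')=M_{k-1}(F')-\delta x^{k-2}$ on level $k-1$, that is, $w+\operatorname{in}=M_j$ on each level $j<k_0$. On level $k_0$ there is no inflow and $w=x^{k_0-1}=M_{k_0}$; on the levels $k>k_0$ all quantities vanish. So $\operatorname{out}=w+\operatorname{in}$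 off the trees, and $w+\operatorname{in}=M_1=\mu_1+\ell_1n^2$ on the trees. Lemma~\ref{lem:flow} applies.
\end{proof}

In case (a) we have $q(F,F')\ge x^{k-1}a_k>0$ for all pairs, so the last sentence of Lemma~\ref{lem:flow} gives the following.

\begin{corollary}\label{cor:equality}
If equality holds in Theorem~\ref{thm:dom}(a), then $f$ is constant.
\end{corollary}

\section{The rooted flow}\label{sec:rooted}

We prove Proposition~\ref{prop:two} by induction on the number of vertices. To decompose a tree we give it a root, and the induction closes only if the root carries a real weight $\alpha\in[0,1]$.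

Let $V$ be a finite set with $|V|=N\ge1$ and let $r\notin V$ be the root. For a forest on $V\cup\{r\}$ let $d(\cdot)$ be the degree of $r$. Throughout this section $T$ is a tree on $V\cup\{r\}$ and $F$ is a two-component forest on $V\cup\{r\}$, with components $K\ni r$ and $S$, and $s=|S|$. If $r$ has weight $\alpha$ and the other vertices weight $1$, then $K$ has weight $N+\alpha-s$. We use the convention $0^0=1$.

\begin{lemma}\label{lem:rooted}
For all $V,r$ as above and $0\le\alpha\le1$ there are numbers $\psi_{V,r,\alpha}(F,T)\ge0$, indexed by the pairs $F\lessdot T$ and continuous in $\alpha$, with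
\[
\sum_T\psi_{V,r,\alpha}(F,T)=\alpha^{d(F)}(N+\alpha-s)^2,\qquad \sum_F\psi_{V,r,\alpha}(F,T)=\alpha^{d(T)}\,\tfrac12N(N+2\alpha-1).
\]
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:two} from Lemma~\ref{lem:rooted}]
Put $q'=\frac1h\sum_{r\in X}\psi_{X\setminus\{r\},r,1}$. For $N=h-1$ and $\alpha=1$, the base $N+\alpha-|S|$ is the size of the component containing $r$. So a forest with component sizes $s,s'$ sends $\frac1h(s\cdot s^2+s'\cdot s'^2)=s^2-ss'+s'^2$, and every tree receives $\frac1h\cdot h\cdot\frac12(h-1)h$. The flow $q\equiv1$ has outflow $ss'$ and inflow $h-1$. Take $q=a+bq'$.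
\end{proof}

\begin{example}\label{ex:small}
For $N=1$ there is one pair, and $\psi=\alpha^2$ satisfies both equations. For $V=\{u,v\}$, the forest with edge $uv$ must send $\alpha^2$; let it send $\frac12\alpha^2$ to each of the paths $ruv$ and $rvu$. The forest with edge $ru$ must send $\alpha(1+\alpha)^2$; let it send $\frac12\alpha^2(1+2\alpha)$ to the path $urv$ and the rest, $\alpha(1+\frac32\alpha)$, to $ruv$, and let the forest with edge $rv$ do the same with $u,v$ exchanged. Then $urv$ receives $\alpha^2(1+2\alpha)$ and $ruv$ receives $\alpha(1+2\alpha)$, as required.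
\end{example}

\subsection*{A two-parameter family}
The flow $q\equiv1$ has a rooted form, $\varphi_{V,r,\alpha}(F,T)=\alpha^{d(T)}$. From $F$ there are $s(N-s)$ edges from $S$ to $K\setminus\{r\}$, with $d(T)=d(F)$, and $s$ edges from $S$ to $r$, with $d(T)=d(F)+1$; so the outflow is $\alpha^{d(F)}s(N+\alpha-s)$. A tree has $N$ edges, so the inflow is $\alpha^{d(T)}N$. Whenever Lemma~\ref{lem:rooted} holds for $V$ and $r$, the flow $q^{A,B}_{V,r,\alpha}=A\psi_{V,r,\alpha}+B\varphi_{V,r,\alpha}$ with $A,B\ge0$ therefore satisfies
\begin{align}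
\sum_Tq^{A,B}_{V,r,\alpha}(F,T)&=\alpha^{d(F)}\big[A(N+\alpha-s)^2+B\,s(N+\alpha-s)\big],\label{eq:rout}\\
\sum_Fq^{A,B}_{V,r,\alpha}(F,T)&=\alpha^{d(T)}\gamma_N(\alpha;A,B),\label{eq:rin}
\end{align}
where $\gamma_N(\alpha;A,B)=\frac12AN(N+2\alpha-1)+BN$. Note that $\gamma_0=0$.

\subsection*{The idea of the recursion}
A \emph{branch} of $T$ is the vertex set $J$ of a component of $T-r$, and its root $\rho_J$ is the neighbor of $r$ in $J$; there are $d(T)$ branches. A branch of $F$ is a branch of the tree $F[K]$. If we mark a branch $J$ of $T=F+e$, then $e$ is the edge $r\rho_J$, or lies inside $J$, or lies in $T-J$ (Figure~\ref{fig:cases}). In the last two cases the pair $F\lessdot T$ restricts to a smaller rooted pair. Marking one of $d$ branches costs a factor $1/d$, which the smaller pairs cannot see. The weight of the root absorbs it, because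
\[
\alpha^d=\sum_{J}\int_0^\alpha t^{d-1}\,dt .
\]
This says: give each edge at $r$ a label in $[0,\alpha]$ and mark the branch whose label $t$ is largest; the other $d-1$ labels lie in $[0,t]$, so in $T-J$ the root has weight $t$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\begin{scope}
\draw (0,0)--(-1.6,1) (0,0)--(0,1);
\draw[dashed,thick] (0,0)--(1.6,1) node[midway,below right]{$e$};
\draw (-1.6,1.5) circle (0.5) (0,1.5) circle (0.5);
\draw[fill=gray!35] (1.6,1.5) circle (0.5) node{$S$};
\fill (0,0) circle (2pt) node[below]{$r$};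
\node at (0,-1) {(i)};
\end{scope}
\begin{scope}[xshift=5.5cm]
\draw (0,0)--(-1.6,1) (0,0)--(0,1);
\draw[dashed,thick] (0.5,1.5)--(1.1,1.5) node[midway,above]{$e$};
\draw (-1.6,1.5) circle (0.5);
\draw[fill=gray!35] (0,1.5) circle (0.5) node{$J_0$};
\draw[fill=gray!35] (1.6,1.5) circle (0.5) node{$S$};
\fill (0,0) circle (2pt) node[below]{$r$};
\node at (0,-1) {(ii)};
\end{scope}
\begin{scope}[xshift=11cm]
\draw (0,0)--(-1.6,1) (0,0)--(0,1);
\draw[dashed,thick] (0.5,1.5)--(1.1,1.5) node[midway,above]{$e$};
\draw[fill=gray!35] (-1.6,1.5) circle (0.5) node{$J_0$};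
\draw (0,1.5) circle (0.5) (1.6,1.5) circle (0.5) node{$S$};
\fill (0,0) circle (2pt) node[below]{$r$};
\node at (0,-1) {(iii)};
\end{scope}
\end{tikzpicture}
\caption{A tree $T=F+e$ rooted at $r$, where $F$ has two components and $S$ is the one without $r$. Circles are subtrees, and the marked branch $J$ of $T$ is shaded. (i) $J=S$ and $e$ joins it to $r$. (ii) $J=J_0\cup S$ and $e$ lies inside $J$. (iii) $J=J_0$ and $e$ has no end in $J$; it may join $S$ to $r$ or to another branch.}
\label{fig:cases}
\end{figure}

Fix $\alpha$, let $t\in[0,\alpha]$ and put $\nu=N+t$, the total weight at time $t$. On the side of $F$ we interpolate the target $(N+\alpha-s)^2$ by $P_t(s)=A_t(\nu-s)^2+B_t\,s(\nu-s)$ with $A_\alpha=1$, $B_\alpha=0$, and differentiate $t^dP_t(s)$ in $t$. The term $t^d\,\partial_tP_t(s)$ is sent in case (i). The term $d\,t^{d-1}P_t(s)$ gives $t^{d-1}P_t(s)$ to each branch $J_0$ of $F$, to be split between cases (ii) and (iii). Let $j=|J_0|$ and let $z=\nu-j-s$ be the weight of $K\setminus J_0$. By \eqref{eq:rout}, the flows inside $J_0\cup S$ offer the outflows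 $j^2$ and $sj$, and the flows outside $J_0$ offer $z^2$ and $sz$. To apply \eqref{eq:rin} on the side of $T$, the coefficients may depend only on the size of the marked branch of $T$: on $j+s$, equivalently on $z$, inside, and on $j$ outside. The term $s(\nu-s)=sj+sz$ splits at once. For $(\nu-s)^2=(j+z)^2$ the cross term $2jz$ is not on offer, but multiplying it by $1=(j+z+s)/\nu$ gives
\begin{equation}\label{eq:split}
(j+z)^2=\Big(1+\frac{2z}\nu\Big)j^2+(1+t)\frac z\nu\,sj+\Big(1+\frac{2j}\nu\Big)z^2+(1-t)\frac j\nu\,sz ,
\end{equation}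
which has the required form. This is why $\varphi$ enters the recursion for $\psi$. On the side of $T$, each marked branch must deliver the same amount, whatever its size $m$ and whatever $t$. This guides the remaining choices. Case (i) contributes $\partial_tP_t(m)/m$, which is a polynomial in $m$, like the other contributions, exactly when $\partial_t(A_t\nu^2)=0$. Then $B_t$ is chosen to keep $\gamma_N(t;A_t,B_t)$ constant, and the division of $2jsz/\nu$ into the parts $1+t$ and $1-t$ makes the three contributions add up to this constant.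

\subsection*{The coefficients}
For $0\le t\le\alpha$ and integers $1\le s,m\le N$ put
\begin{gather*}
A_t=\frac{(N+\alpha)^2}{(N+t)^2},\qquad B_t=\int_t^\alpha\frac{(1-\tau)A_\tau}{N+\tau}\,d\tau,\qquad h_t(s)=\frac{(1+t)A_t\,s(\nu-s)}\nu+B_ts,\\
A^{\rm in}_t(m)=A_t\Big(3-\frac{2m}\nu\Big),\qquad B^{\rm in}_t(m)=B_t+(1+t)\Big(1-\frac m\nu\Big)A_t,\\
A^{\rm out}_t(m)=A_t\Big(1+\frac{2m}\nu\Big),\qquad B^{\rm out}_t(m)=B_t+(1-t)\frac m\nu A_t .
\end{gather*}
All of these are nonnegative, because $s,m\le\nu$ and $t\le\alpha\le1$. The hypothesis $\alpha\le1$ is used only for $B_t\ge0$ and $B^{\rm out}_t\ge0$.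

\begin{lemma}\label{lem:identities}
The following identities hold for $0\le t\le\alpha$.
\begin{enumerate}
\item[(I0)] $\partial_tP_t(s)=h_t(s)$.
\item[(I1)] For $j,s\ge1$ with $j+s\le N$ and $z=\nu-j-s$,
\[
P_t(s)=\big[A^{\rm in}_t(j+s)j^2+B^{\rm in}_t(j+s)sj\big]+\big[A^{\rm out}_t(j)z^2+B^{\rm out}_t(j)sz\big].
\]
\item[(I2)] For $1\le m\le N$,
\[
\tfrac1mh_t(m)+\gamma_{m-1}\big(1;A^{\rm in}_t(m),B^{\rm in}_t(m)\big)+\gamma_{N-m}\big(t;A^{\rm out}_t(m),B^{\rm out}_t(m)\big)=\gamma_N(t;A_t,B_t).
\]
\item[(I3)] $\gamma_N(t;A_t,B_t)=\gamma_N(\alpha;1,0)$.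
\end{enumerate}
\end{lemma}

\begin{proof}
We have $\partial_tA_t=-2A_t/\nu$, $\partial_tB_t=-(1-t)A_t/\nu$ and $\partial_t\nu=1$.

(I0) With $\beta=\nu-s$, and using $1-\beta/\nu=s/\nu$,
\[
\partial_tP_t(s)=-\frac{2A_t\beta^2}\nu+2A_t\beta-\frac{(1-t)A_ts\beta}\nu+B_ts=\frac{2A_ts\beta}\nu-\frac{(1-t)A_ts\beta}\nu+B_ts=h_t(s).
\]

(I1) The coefficient of $B_t$ on the right is $sj+sz=s(\nu-s)$. Since $3-2(j+s)/\nu=1+2z/\nu$ and $1-(j+s)/\nu=z/\nu$, the coefficient of $A_t$ is the right side of \eqref{eq:split}.

(I2) The coefficient of $B_t$ on the left is $1+(m-1)+(N-m)=N$. Put $\xi=m/\nu$ and $\eta=1-\xi$, so that $m=\xi\nu$, $N-m=\eta\nu-t$ and $3-2\xi=1+2\eta$. The term $h_t(m)/m$ contributes $(1+t)\eta$ to the coefficient of $A_t$ and $B_t^{\rm in}(m)(m-1)$ contributes $(1+t)\eta(m-1)$, together $(1+t)\eta\xi\nu$. So the coefficient of $A_t$ is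
\[
(1+t)\xi\eta\nu+\tfrac12(1+2\eta)(\xi^2\nu^2-\xi\nu)+\tfrac12(1+2\xi)(\eta\nu-t)(\eta\nu+t-1)+(1-t)\xi(\eta\nu-t),
\]
where $(\eta\nu-t)(\eta\nu+t-1)=\eta^2\nu^2-\eta\nu+t(1-t)$. Collect powers of $\nu$ and use $\xi+\eta=1$:
\begin{align*}
\nu^2:&\quad \tfrac12\big[\xi^2+\eta^2+2\xi\eta(\xi+\eta)\big]=\tfrac12,\\
\nu^1:&\quad (1+t)\xi\eta-\tfrac12\xi-\xi\eta-\tfrac12\eta-\xi\eta+(1-t)\xi\eta=-\tfrac12,\\
\nu^0:&\quad \tfrac12(1+2\xi)t(1-t)-\xi t(1-t)=\tfrac12t(1-t).
\end{align*}
The sum is $\frac12(\nu^2-\nu-t^2+t)=\frac12(\nu-t)(\nu+t-1)=\frac12N(N+2t-1)$.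

(I3) The derivative of $\frac12A_tN(N+2t-1)+B_tN$ is $\frac{NA_t}\nu\big[-(N+2t-1)+\nu-(1-t)\big]=0$, and $A_\alpha=1$, $B_\alpha=0$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:rooted}]
We use induction on $N$, assuming the lemma, and hence \eqref{eq:rout} and \eqref{eq:rin}, for all smaller nonempty vertex sets and all roots.

\emph{Definition.} Let $T=F+e$, let $J$ be a branch of $T$ with $m=|J|$ and $\rho=\rho_J$, and let $0\le t\le\alpha$. Put
\[
g_t(F,T;J)=\begin{cases}
t^{d(T)-1}\,h_t(m)/m&\text{(i) if } e=r\rho,\\[2pt]
t^{d(T)-1}\,q^{A^{\rm in}_t(m),\,B^{\rm in}_t(m)}_{J\setminus\{\rho\},\,\rho,\,1}\big(F[J],T[J]\big)&\text{(ii) if $e$ is an edge of } T[J],\\[4pt]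
q^{A^{\rm out}_t(m),\,B^{\rm out}_t(m)}_{V\setminus J,\,r,\,t}\big(F-J,T-J\big)&\text{(iii) if $e$ is an edge of } T-J,
\end{cases}
\]
and
\[
\psi_{V,r,\alpha}(F,T)=\sum_{J\text{ branch of }T}\int_0^\alpha g_t(F,T;J)\,dt .
\]
Exactly one case applies. In case (ii), $F[J]=T[J]-e$ has two components, and the one without $\rho$ is $S$. In case (iii), $F-J=(T-J)-e$ has two components, and the one without $r$ is $S$. So the sets $J\setminus\{\rho\}$ and $V\setminus J$ contain $S$ and have fewer than $N$ elements, and the induction hypothesis applies; for $N=1$ only case (i) occurs. The integrands are nonnegative. They are continuous in $(t,\alpha)$ on the triangle $0\le t\le\alpha\le1$, since the coefficients are and, by induction, $\psi_{V\setminus J,r,t}$ is continuous in $t$. Hence the integrals exist and $\psi_{V,r,\alpha}$ is continuous in $\alpha$.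

\emph{Inflow.} Fix $T$, let $d=d(T)\ge1$, fix a branch $J$ with $|J|=m$, and sum $g_t(T-e,T;J)$ over the edges $e$ of $T$. The edge $r\rho_J$ gives $t^{d-1}h_t(m)/m$. The edges of $T[J]$ give $t^{d-1}\gamma_{m-1}(1;A^{\rm in}_t(m),B^{\rm in}_t(m))$ by \eqref{eq:rin}. The edges of $T-J$ give $t^{d-1}\gamma_{N-m}(t;A^{\rm out}_t(m),B^{\rm out}_t(m))$ by \eqref{eq:rin}, since $d(T-J)=d-1$. For $m=1$ or $m=N$ the corresponding sum is empty and $\gamma_0=0$. By (I2) and (I3) the total is $t^{d-1}\gamma_N(\alpha;1,0)$. Integrating over $[0,\alpha]$ and summing over the $d$ branches gives $\alpha^d\gamma_N(\alpha;1,0)=\alpha^d\,\frac12N(N+2\alpha-1)$.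

\emph{Outflow.} Fix $F$, let $d=d(F)$, and sum $g_t(F,F+e;J)$ over all pairs $(e,J)$, where $e$ joins $S$ to $K$ and $J$ is a branch of $F+e$. In case (i), $e$ is one of the $s$ edges from $S$ to $r$, $J=S$ and $d(F+e)=d+1$; these pairs give $t^dh_t(s)$. In cases (ii) and (iii) the edge $r\rho_J$ belongs to $F$, so $\rho_J$ is the root of a branch $J_0$ of $F$. Conversely, a branch $J_0$ of $F$ and an edge $e$ determine one pair: if $e$ has an end in $J_0$, then $J=J_0\cup S$ and we are in case (ii); otherwise $J=J_0$ and we are in case (iii). Fix $J_0$, and let $j=|J_0|$ and $z=\nu-j-s$.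
\begin{itemize}
\item The edges from $S$ to $J_0$ are the edges that connect $F[J_0\cup S]$, and $d(F+e)=d$. In \eqref{eq:rout} the weight of the root component is $(j+s-1)+1-s=j$, so these edges give $t^{d-1}[A^{\rm in}_t(j+s)j^2+B^{\rm in}_t(j+s)sj]$.
\item The edges from $S$ to $K\setminus J_0$ are the edges that connect $F-J_0$, and $d(F-J_0)=d-1$. The weight of the root component is $(N-j)+t-s=z$, so these edges give $t^{d-1}[A^{\rm out}_t(j)z^2+B^{\rm out}_t(j)sz]$.
\end{itemize}
By (I1), each of the $d$ branches $J_0$ gives $t^{d-1}P_t(s)$. By (I0), the outflow is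
\[
\int_0^\alpha\big[t^d\,\partial_tP_t(s)+d\,t^{d-1}P_t(s)\big]dt=\Big[t^dP_t(s)\Big]_{t=0}^{t=\alpha}=\alpha^d(N+\alpha-s)^2 .
\]
The boundary term at $t=0$ vanishes: for $d\ge1$ because of the factor $t^d$, and for $d=0$ because then $s=N$ and $P_t(N)=A_tt^2+B_tNt$.
\end{proof}

\section{From graphs to forests}\label{sec:cores}

A \emph{bridge} of a graph is an edge whose deletion separates its ends; an edge is a bridge if and only if it lies on no cycle. Adding an edge between components does not touch the cycles of a graph. So we group graphs by the part that lies on cycles and replace that part by a fixed forest.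

The \emph{core} of a graph $G$ on $[n]$ is the graph $H$ on $[n]$ obtained by deleting all bridges. It is bridgeless: an edge of $H$ lies on a cycle of $G$, and this cycle contains no bridge, so it lies in $H$. For each bridgeless graph $H$ on $[n]$ fix a spanning tree of every component, and let $S_H\in\mathcal F_n$ be their union. We identify graphs on $[n]$ with their edge sets.

\begin{lemma}\label{lem:core}
Let $H$ be a bridgeless graph on $[n]$. The map $F\mapsto G_F=H\cup(F\setminus S_H)$ is a bijection from the forests $F\in\mathcal F_n$ with $F\supseteq S_H$ to the graphs with core $H$. The graphs $F$ and $G_F$ have the same components as vertex sets, and $G_{F+uv}=G_F+uv$ if $u,v$ lie in different components of $F$.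
\end{lemma}

\begin{proof}
Since $H$ and $S_H$ have the same components as vertex sets, so do $H\cup D$ and $S_H\cup D$ for every edge set $D$; call this fact $(*)$.

Let $F\supseteq S_H$ be a forest and $D=F\setminus S_H$. An edge $e\in D$ is a bridge of $F$, so its ends are separated in $S_H\cup(D\setminus\{e\})$, hence by $(*)$ in $H\cup(D\setminus\{e\})$. Thus $e\notin H$ and $e$ is a bridge of $G_F=H\cup D$. The edges of $H$ lie on cycles. So $G_F$ has core $H$ and bridge set $D$, and $F=S_H\cup D$ is recovered from $G_F$; the map is injective.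

Let $G$ have core $H$ and bridge set $D$, so $G=H\cup D$ and $D\cap H=\emptyset$. For $e\in D$ the ends of $e$ are separated in $H\cup(D\setminus\{e\})$, hence by $(*)$ in $S_H\cup(D\setminus\{e\})$. So no edge of $D$ lies on a cycle of $F=S_H\cup D$, and $S_H$ is acyclic; therefore $F$ is a forest, and $G_F=G$.

The statement on components is $(*)$. If $u,v$ lie in different components of $F$, then $F+uv$ is a forest containing $S_H$ and $(F+uv)\setminus S_H=D\cup\{uv\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]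
Put $x=1/\lambda\in(0,n/2]$. For a bridgeless $H$ define $f_H(F)=\lambda^{-e(F)}\omega(G_F)$ if $F\supseteq S_H$, and $f_H(F)=0$ otherwise. This function is increasing. Let $F'=F+uv$ with $F\lessdot F'$. If $F\not\supseteq S_H$, then $f_H(F)=0$. Otherwise Lemma~\ref{lem:core} and the hypothesis on $\omega$ give $f_H(F')=\lambda^{-e(F)-1}\omega(G_F+uv)\ge f_H(F)$. Since $x^{\kappa(F)}=\lambda^{-n}\lambda^{e(F)}$, Theorem~\ref{thm:dom}(a) reads
\[
\frac1{n^{n-2}}\sum_{T\in\mathcal F_{n,1}}f_H(T)\ \ge\ \frac{\sum_F\lambda^{e(F)}f_H(F)}{\sum_F\lambda^{e(F)}} .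
\]
By Lemma~\ref{lem:core}, $G_F$ is connected if and only if $F$ is a tree, so multiplying by $\lambda^{n-1}n^{n-2}$ turns this into
\begin{equation}\label{eq:core}
\sum_{\substack{G\text{ connected}\\ \text{with core }H}}\omega(G)\ \ge\ \frac{\lambda^{n-1}n^{n-2}}{\sum_F\lambda^{e(F)}}\sum_{G\text{ with core }H}\omega(G).
\end{equation}
Sum over $H$ and divide by $\sum_G\omega(G)>0$. The weight $\lambda^{e(G)}\mathbf 1[G\text{ is a forest}]$ satisfies the hypothesis, has total mass $\sum_F\lambda^{e(F)}$, and gives mass $\lambda^{n-1}n^{n-2}$ to connected graphs.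
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n=1$ both probabilities are $1$. Let $n\ge2$. Take $\lambda=1\ge2/n$ and $\omega=\mathbf 1_{\mathcal G_n}$; the hypothesis $\omega(G+uv)\ge\omega(G)$ is bridge-addability. Theorem~\ref{thm:weighted} gives
\[
\mathbb P(R_n\text{ is connected})\ \ge\ \frac{n^{n-2}}{|\mathcal F_n|}=\mathbb P(F_n\text{ is connected}).
\]
If $\mathcal G_n=\mathcal F_n$, equality holds. Conversely, suppose that equality holds. Then it holds in \eqref{eq:core} for every $H$, so each $f_H$ is constant by Corollary~\ref{cor:equality}. Let $H$ be the core of a member of $\mathcal G_n$; there is at least one. Then $f_H$ takes the value $1$, so $f_H\equiv1$. In particular the edgeless forest contains $S_H$, so all components of $H$ are single vertices and $H$ has no edges. Hence in every member of $\mathcal G_n$ all edges are bridges, that is, $\mathcal G_n\subseteq\mathcal F_n$. For edgeless $H$ we have $G_F=F$, so $f_H\equiv1$ says that $\mathcal F_n\subseteq\mathcal G_n$.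
\end{proof}

\begin{thebibliography}{1}
\bibitem{notes}
\emph{Random Graphs From Minor-Closed Classes},
\texttt{http://math.univ-lyon1.fr/\textasciitilde mitsche/Summerschool/NotesCN12-13.pdf}
\end{thebibliography}
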